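# Neighbor sums at least two apart, with weights from 1 to 5

## A triangle, a path and a four-cycle

Put positive integers $p,q,r$ on the three edges of a triangle, and at each vertex add the two numbers that meet there. The vertex sums are $p+q$, $q+r$ and $r+p$. Suppose we want any two adjacent vertices to have sums that differ by at least $2$. The differences of the sums are $p-r$, $q-p$ and $q-r$, up to sign, so we need three integers that are pairwise at least $2$ apart. If the numbers come from $\{1,\dots,k\}$, this is possible only if $k\ge 5$, and for $k=5$ the only choice is $1,3,5$. The sums are then $4,6,8$.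

Other small graphs are cheaper. On the path with two edges of weights $p,q$ the sums are $p$, $p+q$, $q$; the requirement is $p,q\ge 2$, and $p=q=2$ works, with sums $2,4,2$. On the four-cycle the weights $1,1,3,3$ in cyclic order give the sums $2,4,6,4$, which works. Weights from $\{1,2\}$ do not work there: the sums at the ends of an edge differ by the difference of the two edges next to it, which is at most $1$. On a single edge nothing works, since both ends have the same sum. The single edge is the only connected graph that we must exclude.

All graphs below are finite and simple.

**Definition.** A *$k$-edge-weighting* of $G$ is a map $\omega:E(G)\to\{1,\dots,k\}$. The *incident sum* of a vertex $v$ is $\sigma_\omega(v)=\sum_{u\in N(v)}\omega(vu)$, where $N(v)$ is the set of neighbors of $v$. The weighting is *neighbor-sum-2-distinguishing* if $|\sigma_\omega(u)-\sigma_\omega(v)|\ge 2$ for every edge $uv$. A graph is *nice* if no connected component of it is a $K_2$. For a nice graph $G$, $\chi_{\Sigma>1}(G)$ is the least $k$ for which $G$ has a neighbor-sum-2-distinguishing $k$-edge-weighting, and $\chi_\Sigma(G)$ is the least $k$ for which it has a $k$-edge-weighting with $\sigma_\omega(u)\ne\sigma_\omega(v)$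 for every edge $uv$.

So $\chi_{\Sigma>1}$ is $5$ for the triangle, $2$ for the two-edge path and $3$ for the four-cycle. (For the path, weights from $\{1\}$ fail because $p\ge2$ is needed.) Does any nice graph need more than the triangle? The conjecture that we shall prove, posed in "Neighbour-Sum-2-Distinguishing Edge-Weightings: Doubling the 1-2-3 Conjecture", says no: $\chi_{\Sigma>1}(G)\le 5$ for every nice graph $G$.

The first thing to try is doubling. If $\omega$ gives distinct sums to adjacent vertices, then $2\omega$ gives them sums at least $2$ apart, so $\chi_{\Sigma>1}(G)\le 2\chi_\Sigma(G)$. By the theorem of Kalkowski, Karoński and Pfender, $\chi_\Sigma(G)\le 5$ for every nice $G$. Together this gives $10$, and it uses only even weights. To get down to $5$ we must use odd weights as well. But the examples suggest that even *sums* are worth keeping: $4,6,8$, then $2,4,2$, then $2,4,6,4$. If all sums are even, being different is the same as being at least $2$ apart.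

## Five consecutive weights and even sums

**Theorem 1.** Let $a\ge 2$ be an even integer and let $G$ be a nice graph. There is $\omega:E(G)\to\{a-1,a,a+1,a+2,a+3\}$ such that every $\sigma_\omega(v)$ is even and $\sigma_\omega(u)\neq\sigma_\omega(v)$ for every edge $uv$. Hence $|\sigma_\omega(u)-\sigma_\omega(v)|\ge2$ for every edge $uv$.

**Addition to Theorem 1.** For connected $G$ with $|V(G)|\ge 3$, the proof gives such an $\omega$ together with a maximum cut $(S,T)$ such that the sums are $\equiv0\pmod 4$ on one side and $\equiv 2\pmod 4$ on the other, with at most one exceptional vertex. If there is an exceptional vertex, all its edges are cut edges.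

For $a=2$ the weights are $1,\dots,5$, so Theorem 1 contains the conjecture: $\chi_{\Sigma>1}(G)\le5$ for every nice $G$. On a first reading, put $a=2$ throughout.

**Theorem 2.** If $n\not\equiv0\pmod 4$, no set of four consecutive integers suffices for the cycle $C_n$. So $\chi_{\Sigma>1}(C_n)=5$, and for no $a$ can the five consecutive weights of Theorem 1 be reduced to four consecutive ones. If $4\mid n$, then $\chi_{\Sigma>1}(C_n)=3$.

**Corollary 3.** For every even $d\ge 2$, every nice graph has an edge-weighting with values in $\{1,\dots,5d/2\}$ whose sums differ by at least $d$ along every edge.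

The corollary is immediate: multiply the weighting of Theorem 1 with $a=2$ by $d/2$. The values then lie in $\{1,\dots,5d/2\}$, and differences of at least $2$ become differences of at least $d$.

## Cycles and four consecutive weights: proof of Theorem 2

This is the triangle computation, carried out on all cycles. Let $e_1,\dots,e_n$ be the edges of $C_n$ in cyclic order, with indices modulo $n$. The ends of $e_i$ have sums $w(e_{i-1})+w(e_i)$ and $w(e_i)+w(e_{i+1})$. So the requirement is
$$|w(e_{i-1})-w(e_{i+1})|\ge 2\quad\text{for all } i .$$

Suppose that all weights lie in $\{p,p+1,p+2,p+3\}$. Join two of these four integers whenever they differ by at least $2$. The resulting graph has the three edges $p(p+2)$, $p(p+3)$, $(p+1)(p+3)$. It is the path $p+2,\ p,\ p+3,\ p+1$, hence bipartite. The sequence $w(e_i),w(e_{i+2}),w(e_{i+4}),\dots$ is a closed walk in this graph. Its length is $n$ if $n$ is odd, and $n/2$ if $n$ is even. If $n\not\equiv0\pmod4$ this length is odd, and a bipartite graph has no closed walk of odd length. This contradiction proves the first claim. In particular weights from $\{1,2,3,4\}$ fail, and Theorem 1 gives $\chi_{\Sigma>1}(C_n)=5$.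

If $4\mid n$, the periodic pattern $1,1,3,3$ works, since edges two steps apart always carry one $1$ and one $3$. Weights from $\{1,2\}$ never work, as they differ by at most $1$. So $\chi_{\Sigma>1}(C_n)=3$. This proves Theorem 2, given Theorem 1. $\blacksquare$

The word "consecutive" matters: the triangle is handled by the three values $1,3,5$.

The rest of the lecture proves Theorem 1. Components can be treated separately, and an isolated vertex has sum $0$ and no edges. So **from now on $G$ is connected with $|V(G)|\ge3$**, $d(v)$ is the degree of $v$ in $G$, and $a\ge2$ is even.

## Bipartite graphs modulo four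

Suppose first that $G$ is bipartite with sides $S,T$. A natural way to make neighbors differ, with all sums even, is to aim at sums $\equiv0\pmod4$ on one side and $\equiv2\pmod 4$ on the other. On the path $v_1v_2v_3v_4$, with targets $0,2,0,2$ modulo $4$ and weights from $\{2,4\}$, we are led to the weights $4,2,2$ and the sums $4,6,4,2$.

In general, for any partition $(S,T)$ of $V(G)$, let $\tau:V(G)\to\{0,2\}$ take one value on $S$ and the other on $T$. There are two such $\tau$. Put
$$t=|\{v:\tau(v)=2\}|,$$
which is $|S|$ or $|T|$ according to the choice. To reach prescribed residues modulo $4$ with two even weights $a,a+2$, we need a standard fact.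

**Lemma 4.** Let $H$ be a connected graph and $\pi:V(H)\to\mathbb Z$ with $\sum_v\pi(v)$ even. Then there is $y:E(H)\to\{0,1\}$ with $\sum_{e\ni v}y(e)\equiv\pi(v)\pmod2$ for all $v$. Toggling $y$ (exchanging $0$ and $1$) along the edges of a cycle gives another solution.

*Proof.* The number of vertices with $\pi$ odd is even. Pair them up, join each pair by a path, and let $y$ be the sum modulo $2$ of the indicators of these paths. Each path changes the parity of $\sum_{e\ni v}y(e)$ exactly at its two ends. Toggling along a cycle changes exactly two edges at each vertex of the cycle, so no parity changes. $\blacksquare$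

Write $b=a+2y$ with $y:E(G)\to\{0,1\}$, and put $\beta(v)=\sum_{e\ni v}b(e)=a\,d(v)+2\sum_{e\ni v}y(e)$. For later use we allow a shift $\kappa:V(G)\to\mathbb Z$ and ask for
$$\beta(v)\equiv\tau(v)+2\kappa(v)\pmod4\quad\text{for all }v. \tag{1}$$
Dividing by $2$, this reads $\sum_{e\ni v}y(e)\equiv\frac{\tau(v)}2+\kappa(v)-\frac a2d(v)\pmod2$. The sum of the right sides over all $v$ is $t+\sum_v\kappa(v)-a|E(G)|$, and $a$ is even. So by Lemma 4, and by the handshake lemma for the converse,
$$\text{(1) has a solution } b:E(G)\to\{a,a+2\}\iff t+\sum_v\kappa(v)\ \text{is even.} \tag{2}$$

If $G$ is bipartite and at least one side has an even number of vertices, choose $\tau$ with $t$ even and $\kappa=0$. Then $\omega=b$ has sums $\equiv\tau\pmod4$, every edge joins different residues, and we are done, using only two weights.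

If both sides are odd, this approach stops, and no choice of integer weights can save it. Indeed $\sum_{v\in S}\sigma(v)=\sum_{v\in T}\sigma(v)$, since both equal the total weight. If $\sigma\equiv\tau\pmod4$ everywhere, one of these two numbers is $\equiv0\pmod 4$ and the other is $\equiv2t\equiv2\pmod 4$. For example, $K_{1,3}$ with all weights $2$ has sums $6,2,2,2$. This weighting is fine for our purpose, but the center lies in the same residue class as its neighbors. So there must be exceptional vertices, and they must be told apart from their neighbors by something other than residues.

For graphs that are not bipartite there is another difficulty: edges inside $S$ or inside $T$. We deal with it first, and return to the parity problem afterwards.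

## Maximum cuts and the transport of corrections

For a partition $(S,T)$ of $V(G)$, let $C$ be the set of *cut edges* (between $S$ and $T$) and $N$ the set of remaining edges. For $X\subseteq V(G)$ let $\delta(X)$ be the set of edges with exactly one end in $X$, and put
$$c(X)=|\delta(X)\cap C|,\qquad n(X)=|\delta(X)\cap N| .$$
*Switching* $X$ means moving every vertex of $X$ to the other side. Exactly the edges of $\delta(X)$ change their status, so $|C|$ changes by $n(X)-c(X)$. Hence for a maximum cut
$$n(X)\le c(X)\quad\text{for all }X\subseteq V(G). \tag{3}$$

**Definition.** For a maximum cut, a set $X$ is *tight* if $c(X)=n(X)$.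

Switching a tight set yields another maximum cut, with the same $|N|$. For example, let $G$ be a triangle $123$ with a leaf $4$ attached to $1$. The cut $S=\{2,4\}$, $T=\{1,3\}$ has $N=\{13\}$ and is maximum, because a triangle has at most two cut edges. The set $\{3\}$ is tight, since $c=1$ (edge $23$) and $n=1$. Switching it gives $S=\{2,3,4\}$, $T=\{1\}$, with $N=\{23\}$. The set $\{1\}$ is not tight: $c=2$, $n=1$.

We also need cuts of graphs that are glued at one vertex. If $G=H\cup R$, where $H$ and $R$ share exactly one vertex $x$ and no edges, then any cut of $H$ and any cut of $R$ combine to a cut of $G$, after complementing one of them if necessary so that they agree at $x$. Their sizes add. So the maximum cuts of $G$ are exactly the combinations of maximum cuts of $H$ and $R$.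

Now fix a linear order $\prec$ on the vertices and think of treating them one after another. Suppose $u\prec v$ and $uv\in N$. We would like to change the weight of $uv$ to move the sum of $v$ away from the sum of $u$. But this also changes the sum of $u$, which was already settled, and possibly spoils what was achieved there. The change at $u$ must be compensated by cut edges. If $uv$ is changed by $s$, we ask the cut edges to contribute $-s$ at $u$ and $+s$ at $v$. Then $u$ feels nothing and $v$ feels $2s$. The next lemma says that all these requests can be met at once, with changes of at most $1$ on each cut edge, provided that $(S,T)$ is a maximum cut and $|s|\le1$.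

We use Hoffman's circulation theorem. Let a digraph have integers $\ell\le h$ on each arc. There is an integral circulation $g$ (inflow equals outflow at every vertex) with $\ell\le g\le h$ if and only if, for every vertex set $X$, the sum of $\ell$ over the arcs leaving $X$ is at most the sum of $h$ over the arcs entering $X$.

**Lemma 5.** Let $(S,T)$ be a cut of a graph $H$, let $\prec$ be a linear order on $V(H)$, and let $s:N\to\mathbb Z$ satisfy $\sum_{e\in N\cap\delta(X)}|s(e)|\le c(X)$ for all $X\subseteq V(H)$. Then there is $f:C\to\{-1,0,1\}$ with, for every vertex $v$,
$$\sum_{e\in C,\ e\ni v}f(e)=\sum_{uv\in N,\ u\prec v}s(uv)-\sum_{vw\in N,\ v\prec w}s(vw). \tag{4}$$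

*Proof.* Orient each edge of $C$ from $S$ to $T$, with lower bound $-1$ and upper bound $1$. Orient an edge $uv\in N$ with $u\prec v$ from $u$ to $v$ if $u,v\in S$, and from $v$ to $u$ if $u,v\in T$; in both cases let lower and upper bound be $s(uv)$.

For a set $X$, the lower bounds on arcs leaving $X$ sum to $-|\{C\text{-arcs out}\}|+\sum_{N\text{-arcs out}}s$. The upper bounds on arcs entering $X$ sum to $|\{C\text{-arcs in}\}|+\sum_{N\text{-arcs in}}s$. So Hoffman's condition is
$$\sum_{N\text{-arcs out}}s-\sum_{N\text{-arcs in}}s\le c(X),$$
and it follows from the hypothesis, since the left side is at most $\sum_{e\in N\cap\delta(X)}|s(e)|$. Take an integral circulation and let $f$ be its restriction to $C$.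

If $v\in S$, the outflow is $\sum f+\sum_{v\prec w}s(vw)$ and the inflow is $\sum_{u\prec v}s(uv)$. If $v\in T$, the inflow is $\sum f+\sum_{v\prec w}s(vw)$ and the outflow is $\sum_{u\prec v}s(uv)$. Equating inflow and outflow gives (4) in both cases. $\blacksquare$

By (3), the hypothesis holds for a maximum cut whenever $|s|\le1$ on $N$.

Given a maximum cut and an order, the *back edges* of $v$ are the edges $uv\in N$ with $u\prec v$. Let $k(v)$ be their number. Every edge of $N$ is a back edge of exactly one vertex, so $\sum_vk(v)=|N|$. Given base weights $b$, with $\beta(v)=\sum_{e\ni v}b(e)$, and $s,f$ as in Lemma 5, put $\omega=b+s$ on $N$ and $\omega=b+f$ on $C$. Adding the contributions at $v$, the forward edges cancel against (4) and the back edges count twice: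
$$\sigma_\omega(v)=\beta(v)+2\sum_{e\text{ back edge of }v}s(e). \tag{5}$$

Formula (5) makes a greedy procedure possible. The sum of $v$ depends only on $b$ and on $s$ at the back edges of $v$. So we may choose the values $s$ vertex by vertex in the order $\prec$; a later choice never changes an earlier sum. The function $f$ is chosen at the very end. The order of decisions is always: cut, $\tau$, $\prec$, $\kappa$, then $b$, then $s$, then $f$. If $b\in\{a,a+2\}$ on an edge and a number from $\{-1,0,1\}$ is added, the result lies in $\{a-1,\dots,a+3\}$. This is where the five weights come from.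

## The greedy choice on good cuts

**Definition.** A maximum cut is *good* if $|N|+|S|$ or $|N|+|T|$ is even, and *bad* otherwise.

So a cut is good if and only if $t+|N|$ is even for at least one of the two choices of $\tau$. If it is bad, then $t+|N|$ is odd for both choices, $|S|\equiv|T|\pmod2$, and $|V(G)|$ is even. In the example of the triangle with a leaf, the cut $S=\{2,4\}$ is bad ($1+2$ and $1+2$), and the cut $S=\{2,3,4\}$ is good ($1+3=4$). A bipartite graph with two odd sides has $N=\emptyset$ and a bad cut, in agreement with the obstruction found above.

**Lemma 6.** If $G$ has a good maximum cut, then $G$ has a weighting as in Theorem 1, with $\sigma_\omega(v)\equiv\tau(v)\pmod4$ for all $v$.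

*Proof.* Choose $\tau$ with $t+|N|$ even, any order $\prec$, and $\kappa=k$. Since $t+\sum_vk(v)=t+|N|$ is even, (2) gives $b:E(G)\to\{a,a+2\}$ satisfying (1). Choose $s(e)\in\{-1,1\}$ for $e\in N$, treating the vertices in order. When $v$ is treated, the possible values of its sum are
$$\beta(v)-2k(v)+4i,\qquad 0\le i\le k(v).$$
These are $k(v)+1$ different values, all $\equiv\tau(v)\pmod4$ by (1). At most $k(v)$ of them are forbidden, namely the sums of the earlier ends of the back edges of $v$. Choose a value that is not forbidden. After the last vertex, Lemma 5 gives $f$, since $|s|\le1$. The weights lie in $\{a-1,\dots,a+3\}$ and the sums are even. The ends of a cut edge have sums that differ modulo $4$, and the ends of an edge of $N$ have distinct sums by the greedy choice. $\blacksquare$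

Let us run this on the triangle $123$ with $a=2$ and $S=\{1\}$, $T=\{2,3\}$, so $N=\{23\}$. For $t+|N|$ to be even we take $\tau(1)=2$, $\tau(2)=\tau(3)=0$. With $2\prec3$ we have $k(3)=1$ and $k(1)=k(2)=0$. Condition (1) asks for $\beta(1)\equiv2$, $\beta(2)\equiv0$, $\beta(3)\equiv2\pmod 4$, and $b(12)=2$, $b(13)=4$, $b(23)=2$ does it, with $\beta=6,4,6$ at $1,2,3$. Vertex $3$ may take the sum $4$ or $8$, and $4$ is forbidden by vertex $2$; so $s(23)=1$. Now (4) asks for $f(12)=-1$ at vertex $2$, for $f(13)=1$ at vertex $3$, and for $f(12)+f(13)=0$ at vertex $1$. The weights are $\omega(12)=1$, $\omega(13)=5$, $\omega(23)=3$. We have recovered the weighting $1,3,5$ with the sums $6,4,8$.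

What remains are the bad cuts. There we must correct the parity of $t+\sum\kappa$ by $1$ somewhere, and pay for it.

## Three repairs for a bad cut

There are three ways to gain the missing unit without any exceptional vertex: change to a good cut; treat one edge of $N$ with larger steps; or neutralize one edge of $N$ and separate its ends by hand.

Recall that a *block* of a graph with at least one edge is a maximal connected subgraph without a cut vertex of its own, and that a block with at least three vertices is 2-connected. We shall often use the following fact about a 2-connected graph $B_0$ and two of its vertices $u,v$: each component $D$ of $B_0-\{u,v\}$ has neighbors at both $u$ and $v$. Otherwise one of $u,v$ would separate $D$ from the other.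

**Lemma 7.** Let $(S,T)$ be a bad maximum cut of $G$. Then $G$ has a weighting as in Theorem 1, with $\sigma_\omega\equiv\tau\pmod4$ at all vertices for some maximum cut and a corresponding $\tau$, if one of the following holds.

- **(A)** There is a tight set $X$ with $|X|$ odd.
- **(B)** There is $uv\in N$ such that no tight set contains exactly one of $u,v$.
- **(C)** There is $uv\in N$, lying in a block $B_0$, such that some component $D$ of $B_0-\{u,v\}$ sends at least three edges to $\{u,v\}$.

*Proof of (A): passing to a good cut.* Switching $X$ gives a maximum cut with the same $|N|$, and the new side $S\triangle X$ satisfies $|S\triangle X|\equiv|S|+1\pmod2$. Since $|N|+|S|$ was odd, the new cut is good, and Lemma 6 applies to it.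

*Proof of (B): one edge with steps $0$ and $\pm2$.* Let $e_0=uv$ and choose any $\tau$ and an order with, say, $u\prec v$. Let $\kappa=k$ except $\kappa(v)=k(v)-1$. Then $t+\sum\kappa=t+|N|-1$ is even, and (2) gives $b$. Let $\eta=1$ if $b(e_0)=a$, and $\eta=-1$ if $b(e_0)=a+2$. Allow
$$s(e_0)\in\{0,2\eta\},\qquad s(e)\in\{-1,1\}\ \text{ for the other } e\in N .$$
Then $b+s$ is $a$ or $a+2$ on $e_0$, and in $\{a-1,\dots,a+3\}$ on the rest of $N$. The vertex $v$ has $k(v)-1$ back edges other than $e_0$, so by (5) its attainable sums are
$$\beta(v)-2(k(v)-1)+4i+\{0,4\eta\},\qquad 0\le i\le k(v)-1 .$$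
These are $k(v)+1$ different values in steps of $4$, and all are $\equiv\tau(v)\pmod 4$ because $\beta(v)\equiv\tau(v)+2(k(v)-1)$. All other vertices behave as in Lemma 6. In particular $e_0$ is not a back edge of any vertex other than $v$. So the greedy choice works.

It remains to check the hypothesis of Lemma 5, since $|s(e_0)|$ may be $2$. If $e_0\notin\delta(X)$, then $\sum_{N\cap\delta(X)}|s|\le n(X)\le c(X)$. If $e_0\in\delta(X)$, then $X$ contains exactly one of $u,v$, so $X$ is not tight, and $\sum_{N\cap\delta(X)}|s|\le n(X)+1\le c(X)$. So $f$ exists, and the verification ends as in Lemma 6.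

*Proof of (C): neutralizing one edge.* Choose any $\tau$, let $u\prec v$ be the first two vertices of the order, and put $e_0=uv$. Use $s(e_0)=0$ and $s(e)\in\{-1,1\}$ on the other edges of $N$, and let $\kappa=k$ except $\kappa(v)=k(v)-1=0$. Again $t+\sum\kappa$ is even, so (1) has a solution $b=a+2y$. By (5), $\sigma(u)=\beta(u)$ and $\sigma(v)=\beta(v)$, and both are $\equiv\tau(u)=\tau(v)\pmod4$. Every later vertex $w$ has $k(w)+1$ available values, all $\equiv\tau(w)\pmod4$, and at most $k(w)$ forbidden ones. Since $|s|\le1$, Lemma 5 applies. So everything works as in Lemma 6, as soon as
$$\beta(u)\ne\beta(v).$$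
Write $y(w)=\sum_{e\ni w}y(e)$. Then $\beta(u)-\beta(v)=a(d(u)-d(v))+2(y(u)-y(v))$. So it suffices to pass from $y$ to another solution of the same parity conditions with a different value of $y(u)-y(v)$; then at least one of the two solutions gives $\beta(u)\ne\beta(v)$.

The block $B_0$ contains $u$, $v$ and $D$, so it is 2-connected, and $D$ has neighbors at both $u$ and $v$. As $D$ sends at least three edges to $\{u,v\}$, one of $u,v$ receives at least two of them. Exchanging the names of $u$ and $v$ (the task is symmetric in them), we have edges $a_1=uw_1$, $a_2=uw_2$, $b_1=vw_3$ with $w_1\ne w_2$ and $w_1,w_2,w_3\in D$; here $w_3$ may equal $w_1$ or $w_2$.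

If $y(a_1)=y(a_2)$, toggle $y$ along the cycle formed by $a_1$, $a_2$ and a path from $w_1$ to $w_2$ in $D$. This changes $y(u)$ by $\pm2$ and leaves $y(v)$ unchanged.

If $y(a_1)\ne y(a_2)$, pick $i$ with $y(a_i)\ne y(b_1)$. Toggle along the cycle formed by $a_i$, a path from $w_i$ to $w_3$ in $D$, $b_1$, and $e_0$. The edge $e_0$ contributes the same to $y(u)$ and $y(v)$, and the changes at $a_i$ and $b_1$ have opposite signs. So $y(u)-y(v)$ changes by $\pm2$.

By Lemma 4 the toggled $y$ is again a solution. $\blacksquare$

Each repair has a small example. For (A), take the bad cut of the triangle with a leaf: there $\{3\}$ is tight and odd, and switching it gave a good cut.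

For (B), take $K_4$ minus the edge $34$. If $1$ and $2$ are on different sides, each of the two triangles $123$ and $124$ has an uncut edge other than $12$. So such a cut has at most $3$ edges, and the only maximum cut is $\{1,2\}$ against $\{3,4\}$, with $N=\{12\}$. It is bad. No tight set separates $1$ from $2$, since switching it would give another maximum cut. Take $a=2$, $\tau=0$ on $\{1,2\}$, $\tau=2$ on $\{3,4\}$, and $1\prec2$. Then $\kappa=0$ everywhere, and $b(13)=b(24)=4$, $b(12)=b(14)=b(23)=2$ gives $\beta=8,8,6,6$. Vertex $2$ may take the sums $8$ or $12$, so $s(12)=2$. Then (4) forces $f(13)=f(14)=-1$ and $f(23)=f(24)=1$. The weights are $\omega(12)=4$, $\omega(13)=3$, $\omega(14)=1$, $\omega(23)=3$, $\omega(24)=5$, with sums $8,12,6,6$ at $1,2,3,4$. The equal sums sit at the nonadjacent vertices $3,4$.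

For (C), take $K_6$. Its maximum cuts are $3$ against $3$, with $|N|=6$, so they are bad. For any $uv\in N$, the four remaining vertices form one component that sends eight edges to $\{u,v\}$.

It remains to see what happens when none of these repairs is at hand. An *end block* of a connected graph that has cut vertices is a block containing exactly one of them. Such a block always exists, and every edge at a vertex of the end block other than its cut vertex lies in the block. **Assume from now on that $(S,T)$ is a bad maximum cut of $G$**, and recall that for a good one Lemma 6 suffices. Either $G$ has a leaf; or $G$ has no leaf and is itself 2-connected; or $G$ has no leaf and has an end block. In the last case the end block has at least three vertices, because the other end of an end block $K_2$ would be a leaf. So one of the following three cases applies: $G$ has a leaf; $G$ has no leaf and its end block, or $G$ itself, is bipartite; or the end block, or $G$ itself, is not bipartite.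

## Case 1: a leaf

A leaf can absorb the parity defect, because its sum is always smaller than that of its neighbor.

Let $r$ be a leaf and $z$ its neighbor. By (3) for $X=\{r\}$, the edge $rz$ is in $C$, so $r$ has no edges in $N$ and $k(r)=0$. Choose any $\tau$ and any $\prec$, and $\kappa=k$ except $\kappa(r)=k(r)+1=1$. Then $t+\sum\kappa=t+|N|+1$ is even, and (2) gives $b$. Choose $s\in\{-1,1\}$ greedily and then $f$, as in Lemma 6. All weights lie in $\{a-1,\dots,a+3\}$. By (5), $\sigma(w)\equiv\tau(w)\pmod4$ for all $w\ne r$, and $\sigma(r)=\beta(r)\equiv\tau(r)+2\pmod4$. So all sums are even, and adjacent vertices different from $r$ have distinct sums, by residues for edges of $C$ and by the greedy choice for edges of $N$.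

Finally, $\sigma(z)-\sigma(r)$ is the sum of the weights of the edges at $z$ other than $rz$. There is at least one such edge, since $G$ is connected with at least three vertices, and weights are at least $a-1\ge1$. So $\sigma(z)>\sigma(r)$. This settles Case 1.

## Case 2: a bipartite end block

Now $G$ has no leaf, and $B$ is a bipartite block with at least three vertices which is an end block with cut vertex $x$, or $B=G$. Again we accept one exceptional vertex $r$, and we must tell it apart from its neighbors by size. A first try is to give the smallest base weight $a$ to all edges at a vertex $r$ of minimum degree. Then $\beta(r)=a\,d(r)$, and a neighbor $z$ has $\beta(z)\ge a\,d(z)\ge a\,d(r)$. But equality may occur, and $r$ and $z$ now lie in the same class modulo $4$. We need to push $r$ down by $2$ more, keeping all sums even. This is done by odd weights along a cycle through $r$.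

Let us see it on $C_6=v_0v_1\cdots v_5$ with $a=2$, where both sides are odd. Take $r=v_0$, give both edges at $r$ the weight $1$, and use weights $3$ or $5$ on the other four edges. Then $\sigma(r)=2$. With targets $2,0,2,0,2$ modulo $4$ at $v_1,\dots,v_5$ we find, going around, the weights $1,5,3,3,5,1$ and the sums $2,6,8,6,8,6$ at $v_0,\dots,v_5$. The exceptional sum $2$ is below the sums $6$ of its neighbors.

**Step 1: structure of the cut.** *The purpose is to see that $N$ does not meet $B$.* Let $R$ be the union of the other blocks, so $G=B\cup R$ with $V(B)\cap V(R)=\{x\}$ and no common edge; if $B=G$, there are no $x$ and $R$. The cut restricted to $B$ is a maximum cut of $B$. As $B$ is bipartite, $E(B)\subseteq C$ and $N\subseteq E(R)$. The cut restricted to $R$ is a maximum cut of $R$. Let $\prec$ be an order with $x$ first. Then $k(x)=0$, and every $w\in V(B)\setminus\{x\}$ has all its edges in $B$, so $k(w)=0$ for all $w\in V(B)$.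

**Step 2: the vertex $r$ and the base weights.** *The purpose is to make $r$ extreme among its neighbors.* Let $m$ and $M$ be the minimum and the maximum of $d(w)$ over $w\in V(B)\setminus\{x\}$ (over all of $V(B)$ if $B=G$). If $B=G$ or $d(x)\ge m$, choose $r\in V(B)\setminus\{x\}$ with $d(r)=m$; this is the *low version*. Otherwise $d(x)<m\le M$; then the comparison $d(z)\ge d(r)$ might fail at $z=x$, and we push $r$ up instead of down. In this *high version*, choose $r\in V(B)\setminus\{x\}$ with $d(r)=M$.

Since $B$ is 2-connected, it has a cycle $Z$ through $r$, and $|Z|$ is even since $B$ is bipartite. Put $b(e)=\ell(e)+2y(e)$, where $y(e)=0$ for the edges at $r$, $y(e)\in\{0,1\}$ for the other edges, and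

| edge $e$ | $\ell(e)$, low version | $\ell(e)$, high version |
|---|---|---|
| in $Z$, at $r$ | $a-1$ | $a+3$ |
| not in $Z$, at $r$ | $a$ | $a+2$ |
| in $Z$, not at $r$ | $a+1$ | $a-1$ |
| all other edges | $a$ | $a$ |

All values of $b$ lie in $\{a-1,\dots,a+3\}$, and $b\in\{a,a+2\}$ on $E(R)$. Put $\ell(v)=\sum_{e\ni v}\ell(e)$. This is even for every $v$, because $\ell(e)$ is odd exactly on $Z$, and each vertex is on $0$ or $2$ edges of $Z$. All edges at $r$ lie in $B$, two of them in $Z$, so
$$\beta(r)=\ell(r)=\begin{cases}2(a-1)+a(d(r)-2)=a\,d(r)-2 & \text{(low)},\\ 2(a+3)+(a+2)(d(r)-2)=(a+2)\,d(r)+2 & \text{(high)}.\end{cases} \tag{6}$$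

**Step 3: choosing $y$.** *The purpose is to give all vertices other than $r$ the right residue.* Since $\beta(r)$ is even, we can choose $\tau$ with $\tau(r)\equiv\beta(r)+2\pmod4$. We want
$$\beta(v)\equiv\tau(v)+2k(v)\pmod4\quad\text{for all }v\ne r. \tag{7}$$
With $\pi(v)=\frac{\tau(v)}2+k(v)-\frac{\ell(v)}2$, this says $\sum_{e\ni v}y(e)\equiv\pi(v)\pmod2$ for $v\ne r$, where $y$ lives on the edges of $G-r$. The graph $G-r$ is connected, because $r$ is not a cut vertex of $G$. So by Lemma 4 we need $\sum_{v\ne r}\pi(v)$ to be even. Over all vertices,
$$\sum_v\pi(v)=t+|N|-\sum_{e}\ell(e).$$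
Here $t+|N|$ is odd, because the cut is bad, and $\sum_e\ell(e)\equiv|Z|\equiv0\pmod2$. So the total is odd. Moreover $k(r)=0$, so $\pi(r)=\frac{\tau(r)-\beta(r)}2$ is odd by the choice of $\tau$. Hence $\sum_{v\ne r}\pi(v)$ is even, and $y$ exists.

**Step 4: the corrections inside $R$.** *The purpose is to separate the ends of edges of $N$ without touching $B$.* Choose $s\in\{-1,1\}$ on $N\subseteq E(R)$ greedily, as in Lemma 6. Apply Lemma 5 to $H=R$ with its maximum cut to obtain $f$ on $C\cap E(R)$, and put $f=0$ on $E(B)$. We do not apply Lemma 5 to all of $G$, because $b$ may be $a-1$ or $a+3$ on $Z$, and there is no room for a correction there. The weights now lie in $\{a-1,\dots,a+3\}$. Formula (5) holds at all vertices: at the vertices of $R$ by (4) in $R$, and at the other vertices because no correction is made there. With (7), $\sigma(v)\equiv\tau(v)\pmod4$ for all $v\ne r$, and the ends of each edge of $N$ have distinct sums; $r$ is on no such edge. Since $k=0$ on $V(B)$, we have $\sigma(w)=\beta(w)$ for all $w\in V(B)$, including $x$. All sums are even, including $\sigma(r)=\beta(r)$. Cut edges not at $r$ have ends with different residues.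

**Step 5: the edges at $r$.** *The purpose is to compare $\sigma(r)$ with the sums of its neighbors.* Let $rz$ be an edge. Then $z\in V(B)$ and $\sigma(z)=\beta(z)$.

In the low version, if $z\notin Z$, all edges at $z$ have $b\ge a$. If $z\in Z$ and $rz$ is an edge of $Z$, the two $Z$-edges at $z$ have $b=a-1$ and $b\ge a+1$, with sum at least $2a$. If $z\in Z$ and $rz$ is not an edge of $Z$, the two $Z$-edges at $z$ have sum at least $2(a+1)$. In both cases the remaining edges at $z$ have $b\ge a$. So
$$\sigma(z)\ge a\,d(z)\ge a\,d(r)=\sigma(r)+2,$$
where $d(z)\ge m=d(r)$ holds by the definition of $m$, and for $z=x$ by the choice of the version.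

In the high version, if $z\notin Z$, all edges at $z$ have $b\le a+2$. If $rz$ is an edge of $Z$, the two $Z$-edges at $z$ have sum at most $(a+3)+(a+1)=2(a+2)$. If $z\in Z$ otherwise, they have sum at most $2(a+1)$. The remaining edges at $z$ have $b\le a+2$. So
$$\sigma(z)\le(a+2)\,d(z)\le(a+2)\,d(r)=\sigma(r)-2,$$
where $d(z)\le M=d(r)$ holds by the definition of $M$, and $d(x)<m\le M$ if $z=x$. This settles Case 2.

## Case 3: a nonbipartite end block

Now $B_0$ is a nonbipartite block which is an end block with cut vertex $x$, or $B_0=G$. Here there is no exceptional vertex: we show that some maximum cut of $G$ is good, or that (A), (B) or (C) of Lemma 7 applies to some bad maximum cut. Being nonbipartite, $B_0$ has at least three vertices and is 2-connected.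

**Step 1: the shape of the block if (C) fails.** *The purpose is to find an edge of $N$ and to read off what the failure of (C) means.* Since $B_0$ is not bipartite, there is an edge $e_0=uv\in N\cap E(B_0)$. Let $D_1,\dots,D_q$ be the components of $B_0-\{u,v\}$. Then $q\ge1$, and each $D_i$ has neighbors at both $u$ and $v$. If some $D_i$ sends at least three edges to $\{u,v\}$, apply (C). Otherwise each $D_i$ sends exactly one edge $a_i$ to $u$ and exactly one edge $b_i$ to $v$.

**Step 2: the case $q=1$.** *The purpose is to find an odd tight set.* At least one of $u,v$ is not $x$; call it $w$. All edges at $w$ lie in $B_0$. So $w$ has exactly two edges, $e_0\in N$ and one other. By (3), $c(\{w\})\ge n(\{w\})\ge1$, so the other edge is in $C$. Hence $\{w\}$ is tight and odd, and (A) applies.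

**Step 3: mixing two cuts if $q\ge2$.** *The purpose is to find another maximum cut whose uncut edges include an edge to which (C) applies.* If no tight set contains exactly one of $u,v$, apply (B). Otherwise, switch such a tight set. View cuts as 2-colorings of the vertices. We now have two maximum cuts: the original $\varphi_1$ with $\varphi_1(u)=\varphi_1(v)$, and the switched one, $\varphi_2$, with $\varphi_2(u)\ne\varphi_2(v)$. Complementing $\varphi_1$ if necessary, assume $\varphi_1(u)=\varphi_2(u)$. So they agree at $u$ and differ at $v$.

Let $E_i=E(D_i)\cup\{a_i,b_i\}$, so that $E(B_0)$ is the disjoint union of $\{e_0\},E_1,\dots,E_q$. Let $c_j(i)$ be the number of edges of $E_i$ cut by $\varphi_j$. Both colorings restrict to maximum cuts of $B_0$, and $e_0$ is cut only by $\varphi_2$. So $\sum_ic_1(i)=1+\sum_ic_2(i)$, and there is an $i$ with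
$$c_1(i)\ge c_2(i)+1 .$$
Define $\varphi_3$ on $V(B_0)$ as $\varphi_1$ on $D_i$ and as $\varphi_2$ elsewhere, and let $c_3(i)$ be the number of edges of $E_i$ that it cuts. Outside $E_i$ it cuts the same edges as $\varphi_2$. On $E(D_i)\cup\{a_i\}$ it cuts the same edges as $\varphi_1$, since $\varphi_1(u)=\varphi_2(u)$. On $b_i$ its status is opposite to that in $\varphi_1$, since $\varphi_3(v)=\varphi_2(v)\ne\varphi_1(v)$. Hence
$$c_3(i)\ge c_1(i)-1\ge c_2(i).$$
By the maximality of $\varphi_2$ on $B_0$, we also have $c_3(i)\le c_2(i)$. So equality holds throughout. Therefore $\varphi_3$ is a maximum cut of $B_0$. Moreover, $c_3(i)=c_1(i)-1$ shows that $b_i$ was cut by $\varphi_1$ and is not cut by $\varphi_3$. Extend $\varphi_3$ to a maximum cut of $G$ by a maximum cut of the rest of $G$ that agrees with it at $x$ (if $B_0\ne G$).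

**Step 4: applying (C) to $b_i$.** *The purpose is to finish with the new cut.* If the new maximum cut is good, use Lemma 6. If it is bad, write $b_i=vw'$ with $w'\in D_i$; this is an uncut edge of the new cut, in the block $B_0$. Let $K$ be the component of $B_0-\{v,w'\}$ that contains $u$. It contains every $D_j$ with $j\ne i$, since $D_j$ is connected and $a_j$ joins it to $u$. Since $q\ge2$, $v$ sends at least two edges to $K$: the edge $vu$ and some $b_j$ with $j\neq i$. By 2-connectedness, $w'$ sends at least one edge to $K$. So $K$ sends at least three edges to $\{v,w'\}$, and (C) applies. This settles Case 3.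

To watch the mixing on a small graph, join $u$ and $v$ by an edge and by the three paths $u\,w\,v$, $u\,w'\,v$ and $u\,p\,q\,v$. (In this example $w$ plays the role of the vertex called $w'$ in Step 4.) If $u,v$ have the same color, at least the edge $uv$ and one edge of the path with three edges are uncut; if they have different colors, at least one edge on each of the two paths with two edges is uncut. Both bounds are attained, so the maximum cuts leave exactly two edges uncut. Let $\varphi_1$ have $u,v,p$ on one side, with uncut edges $uv,up$. Let $\varphi_2$ have $u,w,w',q$ on one side, with uncut edges $uw,uw'$. On the path $u\,w\,v$ we have $c_1=2$ and $c_2=1$. Then $\varphi_3$ takes the color of $w$ from $\varphi_1$, so it has $u,w',q$ on one side and $v,w,p$ on the other. Its uncut edges are $uw'$ and $vw$. It is bad, since $2+3$ is odd. Removing $v$ and $w$ leaves the single component $\{u,w',p,q\}$, which sends the four edges $vu$, $vw'$, $vq$ and $wu$ to $\{v,w\}$. So (C) applies to $vw$. (Since $\{p\}$ is tight for $\varphi_1$, (A) would also have applied here; the graph serves only to show the mixing.)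

**Conclusion of the proof of Theorem 1.** If a maximum cut of $G$ is good, Lemma 6 gives the weighting. If it is bad, one of Cases 1, 2, 3 applies and gives it. Since all sums are even and adjacent sums differ, they differ by at least $2$. With $a=2$, this proves $\chi_{\Sigma>1}(G)\le5$ for every nice graph $G$, and by Theorem 2 the bound is attained by $K_3$ and by every cycle $C_n$ with $4\nmid n$.

For the Addition, look at the residues. In Lemma 6, in Lemma 7 and in Case 3 all sums are congruent to $\tau$ modulo $4$, for the maximum cut to which Lemma 6, (B) or (C) is finally applied. In Cases 1 and 2 the only exception is $r$. In Case 1 its only edge is a cut edge; in Case 2 all its edges lie in $E(B)\subseteq C$. $\blacksquare$
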